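# Critical graphs in which every edge lies in many complete $(k-1)$-subgraphs

## 1. The wheel with five spokes

Take a 5-cycle $1,2,3,4,5$ and a further vertex $v$ joined to all five. Call the result $W_5$. The cycle needs three colors and $v$ needs a fourth, so $\chi(W_5)=4$.

Delete an edge, and the chromatic number drops. If we delete the rim edge $12$, the rim becomes a path, which takes two colors, and $v$ takes a third. If we delete the spoke $v1$, we give $v$ and $1$ a common color and color the path $2,3,4,5$ with two others. So every edge is needed: $W_5$ is critical.

Now count triangles. The rim has no triangle, so every triangle consists of $v$ and a rim edge; there are five. A spoke $vx$ lies in two of them. A rim edge lies in exactly one. Compare this with $K_4$, which is also critical with chromatic number $4$: there every edge lies in two triangles.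

Add more vertices joined to everything. Let $S$ be a complete graph on $s\ge 2$ vertices, all joined to a 5-cycle $C$. The chromatic number is $k=s+3$. A complete subgraph on $k-1=s+2$ vertices must contain at least two vertices of $C$; since $C$ has no triangle it consists of $S$ and one edge of $C$. So there are five such subgraphs. An edge inside $S$ lies in all five, an edge between $S$ and $C$ lies in two, and an edge of $C$ lies in only one.

In each of these examples other than $K_4$ some edge lies in at most one complete $(k-1)$-subgraph. Must there always be such an edge? This is the conjecture from "Complete $(k-1)$-subgraphs of $k$-critical graphs" (https://combinatorialpress.com/article/jcmcc/Volume%2018/vol-18-paper%2018.pdf):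

**Conjecture.** Any $k$-critical graph $G$ of order greater than $k$ has an edge which is contained in at most one complete $(k-1)$-subgraph ($k\ge4$).

For $k=3$ there would be nothing to discuss: a complete 2-subgraph is an edge, and each edge lies in exactly one edge.

## 2. Critical graphs, coning, and the two theorems

All graphs are finite, undirected, without loops or multiple edges. A graph $G$ is **$k$-critical** if it is connected, $\chi(G)=k$, and $\chi(G-e)<\chi(G)$ for each edge $e$. A **complete $(k-1)$-subgraph** is a subgraph isomorphic to $K_{k-1}$. An $r$-coloring is a proper coloring with at most $r$ colors. An edge or pair is **mono** in a coloring if both ends have the same color.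

We need four elementary facts. Let $G$ be $k$-critical, $k\ge3$.

**Fact 1.** Every proper subgraph of $G$ has chromatic number at most $k-1$. A proper subgraph misses an edge, or misses a vertex; a missed vertex lies on some edge, as $G$ is connected, and that edge is missed too. So the subgraph lies in some $G-e$.

**Fact 2.** Every degree is at least $k-1$. If $v$ had degree at most $k-2$, a $(k-1)$-coloring of $G-v$ (Fact 1) would extend to $v$.

**Fact 3.** For an edge $e$ we have $\chi(G-e)=k-1$, and $e$ is mono in every $(k-1)$-coloring of $G-e$. If the ends had different colors, we would have a $(k-1)$-coloring of $G$. If $G-e$ had a $(k-2)$-coloring, recoloring one end of $e$ with a new color would give a $(k-1)$-coloring of $G$.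

**Fact 4.** $G$ has order greater than $k$ if and only if $G$ is not complete, and then $G$ contains no $K_k$. The order is at least $\chi(G)=k$. If it equals $k$, then $G$ is complete, since two non-adjacent vertices could share a color. A complete graph of chromatic number $k$ has order $k$. If the order exceeds $k$, a $K_k$ would be a proper subgraph of chromatic number $k$, against Fact 1.

**Lemma 1 (coning).** Let $G$ be $k$-critical, $k\ge3$, and add a vertex $v$ joined to all of $G$. The new graph is $(k+1)$-critical.

*Proof.* It is connected and has chromatic number $k+1$. Deleting an edge $e$ of $G$ leaves chromatic number $\chi(G-e)+1=k$. Deleting $vx$: color $G-x$ with $k-1$ colors (Fact 1), and give $v$ and $x$ one further color, for a total of $k$. $\square$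

As a statement about all $k\ge4$, the conjecture is false. It fails for every sufficiently large $k$, in a strong form, and it holds for $4\le k\le7$.

**Theorem 1.** For every $\lambda\ge2$ there is $k_0(\lambda)$ such that for every $k\ge k_0(\lambda)$ there is a $k$-critical graph of order greater than $k$ in which every edge lies in at least $\lambda$ complete $(k-1)$-subgraphs. One may take $k_0(2)=k_0(3)=10^{144}$. So the conjecture fails for all $k\ge10^{144}$, and no constant in place of "one" would make it true for all $k$: with "at most $c$" in place of "at most one" it fails for all $k\ge k_0(c+1)$.

**Theorem 2.** The conjecture is true for $k=4,5,6,7$.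

The range $8\le k<10^{144}$ is not decided here. There is, however, a single threshold: if the conjecture fails for some $k$, it fails for $k+1$. Indeed, let $G$ be a counterexample for $k$ and cone it with $v$. The new graph is $(k+1)$-critical by Lemma 1 and has order greater than $k+1$. If an old edge lies in two complete $(k-1)$-subgraphs $T,T'$, then it lies in $T\cup\{v\}$ and $T'\cup\{v\}$. A new edge $vx$ lies in two complete $k$-subgraphs as well, because $x$ lies on an old edge. So the smallest $k$ for which the conjecture fails is at least $8$ and at most $10^{144}$, and the conjecture fails from that $k$ on.

We prove Theorem 2 first, then build the counterexamples.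

## 3. Triangles in 4-critical graphs, by hand

Let $k=4$ and suppose $G$ is 4-critical, of order $n>4$, with every edge in at least two triangles. Look at one vertex $v$ and at the graph $L$ induced on its neighbors $N(v)$. For $u\in N(v)$ the degree of $u$ in $L$ is the number of triangles on $uv$, so $L$ has minimum degree at least $2$.

If $L$ contained an odd cycle $C$, then $v$ and $C$ would form an odd wheel, of chromatic number $4$, so by Fact 1 $G$ would be this wheel. As $n>4$, the rim would have length at least $5$, and a rim edge would lie in just one triangle, a contradiction. So $L$ is bipartite. Having minimum degree at least $2$ it contains a cycle, which is even, so $L$ has at least four edges. The edges of $L$ correspond to the triangles at $v$. Hence every vertex lies in at least four triangles, and the total number $t$ of triangles satisfies $3t\ge4n$.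

Here the local approach stops, because its conclusion is not contradictory. The octahedron $K_{2,2,2}$ is connected, each of its edges lies in exactly two triangles, each neighborhood is a bipartite 4-cycle, and it has $8=\tfrac43\cdot6$ triangles. It is 3-chromatic, so it is not an example; but nothing we have used locally excludes it. We need an *upper* bound on $t$, and it must use that *every* edge is critical. The bound will be $t\le n-1$. With $3t\ge4n$ this settles $k=4$. For larger $k$ we shall need better local information too.

## 4. Indicator vectors of complete $(k-1)$-subgraphs

**Setting for Sections 4 and 5.** Suppose counterexamples exist, and let $k\ge4$ be *minimal* such that there is one. Let $G$ be a $k$-critical graph of order $n>k$ in which every edge lies in at least two complete $(k-1)$-subgraphs. We show $k\ge8$, which is Theorem 2.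

Let $\mathcal T$ be the set of complete $(k-1)$-subgraphs, regarded as vertex sets, and $t=|\mathcal T|$. Let $c_v$ and $c_e$ be the numbers of members of $\mathcal T$ that contain the vertex $v$, respectively both ends of the edge $e$. By Fact 4, $G$ contains no $K_k$.

For an edge $e$ fix a $(k-1)$-coloring of $G-e$ with classes $V_1,\dots,V_{k-1}$. By Fact 3 all classes are non-empty and the two ends of $e$ lie in one class; call it $V_1$. How does $T\in\mathcal T$ meet the classes? If $T\not\supseteq e$, then $T$ is complete in $G-e$, so its $k-1$ vertices lie in different classes, one in each. If $T\supseteq e$, remove one end of $e$ from $T$: the remaining $k-2$ vertices are pairwise adjacent in $G-e$, so lie in different classes. Thus $T$ meets $V_1$ in exactly the two ends of $e$, and its other $k-3$ vertices lie in different classes among $V_2,\dots,V_{k-1}$. So $T$ misses exactly one class, which we call $V_{j(T)}$, and $j(T)\ne1$. In particular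
$$|T\cap V_1|=\begin{cases}2&\text{if }T\supseteq e,\\1&\text{otherwise.}\end{cases}\tag{1}$$

Example: in $W_5$ with $e=12$, take $V_1=\{1,2,4\}$, $V_2=\{3,5\}$, $V_3=\{v\}$. The triangle $v12$ meets $V_1$ twice and misses $V_2$; the other four triangles meet each class once. So the class $V_1$ is a linear test that detects whether a triangle contains $e$.

**Step 1 (independence).** *We show that the vectors $\mathbf 1_T\in\mathbb R^V$, $T\in\mathcal T$, are linearly independent.* Let $\sum_Ta_T\mathbf 1_T=0$. We prove by induction on $|S|$ that
$$\sum_{T\supseteq S}a_T\mathbf 1_T=0\qquad\text{for all }S\subseteq V .$$
For $S=\emptyset$ this is the given relation. Assume it for $S$ and let $v\notin S$. Put $b_T=a_T$ if $T\supseteq S$ and $b_T=0$ otherwise, so $\sum b_T\mathbf 1_T=0$. We must show that $\sum_{T\ni v}b_T\mathbf 1_T=0$. Its $w$-coordinate is $\sum_{T\ni v,w}b_T$.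

* If $w=v$, this is the $v$-coordinate of $\sum b_T\mathbf 1_T$, hence $0$.
* If $w\ne v$ is not adjacent to $v$, the sum is empty.
* If $e=vw$ is an edge, take the inner product of $\sum b_T\mathbf 1_T=0$ with $\mathbf 1_{V_1}$. By (1), $0=\sum b_T+\sum_{T\supseteq e}b_T$. Adding up all coordinates of $\sum b_T\mathbf 1_T=0$ gives $(k-1)\sum b_T=0$. So $\sum_{T\ni v,w}b_T=0$.

This completes the induction. For $S=T_0\in\mathcal T$ the only $T\supseteq T_0$ is $T_0$ itself, so $a_{T_0}\mathbf 1_{T_0}=0$ and $a_{T_0}=0$.

**Step 2 ($t\le n-1$).** *Step 1 gives $t\le n$; we now improve this by one, which is what will produce a strict inequality at the end.* Fix $e$ and let $q_e\le c_e$ be the number of distinct values $j(T)$, $T\supseteq e$. Consider the linear map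
$$\mathbb R^V\to\mathbb R^{k-1}/\mathbb R\mathbf 1,\qquad x\mapsto\text{class of }\Bigl(\sum_{v\in V_i}x_v\Bigr)_{i}.$$
It is onto, because the classes $V_i$ are non-empty, so its kernel has dimension $n-(k-2)$. If $T\not\supseteq e$, the vector $\mathbf 1_T$ goes to the class of $\mathbf 1$, which is $0$. If $T\supseteq e$, it goes to the class of $\mathbf 1+\epsilon_1-\epsilon_{j(T)}$, that is, of $\epsilon_1-\epsilon_{j(T)}$, where the $\epsilon_i$ are the unit vectors. So the span of the $\mathbf 1_T$, which has dimension $t$, has an image of dimension at most $q_e$, and
$$t\le n-(k-2)+q_e .\tag{2}$$
Suppose $t\ge n$; then $t=n$, and (2) gives $c_e\ge q_e\ge k-2$ for every edge $e$. Each $T$ contains $\binom{k-1}2$ edges, so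
$$|E(G)|\,(k-2)\le\sum_ec_e=n\binom{k-1}2,\qquad\text{i.e. } 2|E(G)|\le(k-1)n .$$
All degrees are at least $k-1$ (Fact 2), so $G$ is $(k-1)$-regular. Brooks' theorem says that a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ is $\Delta$-colorable. Here $\Delta=k-1\ge3$ and $\chi(G)=k$, so $G=K_k$, contradicting $n>k$.

The only properties of $G$ used so far are that it is $k$-critical with $k\ge 4$ and of order greater than $k$. So $W_5$ must obey the bound, and it does with equality: $t=5$ and $n=6$.

## 5. At least six complete $(k-1)$-subgraphs at each vertex

**Step 3 ($\chi(G[N(v)])\le k-2$ for every vertex $v$).** *This generalizes "the neighborhood is bipartite" and is the only place where the minimality of $k$ is used.* Suppose $\chi(G[N(v)])\ge k-1$. Then $\chi(G[\{v\}\cup N(v)])\ge k$, so by Fact 1, $V=\{v\}\cup N(v)$. Let $H=G-v$. As $v$ is joined to everything, $\chi(H)=k-1$ and $\chi(H-f)=\chi(G-f)-1\le k-2$ for each edge $f$ of $H$. Degrees in $H$ are at least $k-2\ge2$, so $H$ has no isolated vertex. If $H$ were disconnected, some component would have chromatic number $k-1$, and deleting an edge of another component would not lower $\chi(H)$. So $H$ is connected, hence $(k-1)$-critical, of order $n-1>k-1$.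

Since $G$ contains no $K_k$, $H$ contains no $K_{k-1}$, so all members of $\mathcal T$ contain $v$. Thus every edge of $H$ lies in at least two sets $T=Q\cup\{v\}\in\mathcal T$, that is, in at least two complete $(k-2)$-subgraphs $Q$ of $H$. If $k\ge5$, then $H$ is a counterexample for $k-1\ge4$, contradicting the minimality of $k$. If $k=4$, it says that an edge lies in two different complete 2-subgraphs, which is absurd.

**Step 4 ($c_v\ge6$ for every vertex $v$).** *This is the local lower bound that plays against Step 2.* Let $L=G[N(v)]$ and let $\mathcal C$ be the set of complete $(k-2)$-subgraphs of $L$. They correspond to the members of $\mathcal T$ through $v$, so $c:=|\mathcal C|=c_v$. As $v$ lies on an edge, $c\ge2$. Let $X_1,\dots,X_{k-2}$ be the classes of a $(k-2)$-coloring of $L$ (Step 3). Each $Q\in\mathcal C$ has $k-2$ vertices and meets each $X_i$ exactly once; in particular the $X_i$ are non-empty. For $u\in N(v)$ let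
$$C_u=\{Q\in\mathcal C:u\in Q\},\qquad |C_u|=c_{uv}\ge2 .$$
For each $i$, the sets $C_u$, $u\in X_i$, form a partition of $\mathcal C$ into parts of size at least $2$. So we have $k-2$ partitions of one small set. Two facts restrict them.

**(F1)** *The functions $\mathbf 1_{C_u}$, $u\in N(v)$, span $\mathbb R^{\mathcal C}$.* They are the columns of the matrix whose rows are the vectors $\mathbf 1_Q\in\mathbb R^{N(v)}$, $Q\in\mathcal C$; so we must show that the rows are independent. If $\sum a_Q\mathbf 1_Q=0$, adding coordinates gives $(k-2)\sum a_Q=0$. Hence $\sum a_Q\mathbf 1_{Q\cup\{v\}}=0$ too, and Step 1 gives $a_Q=0$.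

**(F2)** *If one part $C_{u_i}$, $u_i\in X_i$, is chosen from each of the $k-2$ partitions and the chosen parts pairwise intersect, then all have a common element.* For $i\ne i'$ some $Q$ contains both $u_i$ and $u_{i'}$, so these are adjacent. Thus $\{u_1,\dots,u_{k-2}\}$ is a member of $\mathcal C$, and it lies in every $C_{u_i}$.

Example for $k=4$: if $L$ were a 4-cycle, as in the octahedron, $\mathcal C$ would be its four edges, and the $C_u$ would be the pairs of edges at a vertex. The two partitions span, with $\mathbf 1$, a space of dimension at most $3<4$. So (F1) excludes a 4-cycle as the neighborhood of a vertex.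

Suppose now that $c\le5$. Call a partition trivial if $\mathcal C$ is its only part. Since parts have size at least $2$, a non-trivial partition has exactly two parts. Let $d$ be the number of *distinct* non-trivial partitions among the $k-2$. The two indicator functions of such a partition add up to $\mathbf 1$, so all the $\mathbf 1_{C_u}$ lie in the span of $\mathbf 1$ and one function for each distinct non-trivial partition. By (F1),
$$c\le1+d.\tag{3}$$
When applying (F2) we choose the same part from equal partitions, and all of $\mathcal C$ from trivial ones. Then it suffices to check that the parts chosen from the distinct non-trivial partitions pairwise intersect.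

*$c\le3$.* There is no non-trivial partition, so $d=0$ and (3) gives $c\le1$, a contradiction.

*$c=4$.* By (3), $d\ge3$, so all three partitions of $\{1,2,3,4\}$ into two pairs occur. Choose $\{1,2\},\{1,3\},\{2,3\}$. They pairwise intersect and have no common element, contradicting (F2).

*$c=5$.* The non-trivial partitions have the form $A\,|\,\overline A$ with $|A|=2$, $|\overline A|=3$, and $d\ge4$. Regard the sets $A$ as the edges of a graph $F$ on the five points of $\mathcal C$. Any two 3-subsets of a 5-set intersect. So we may choose all the $\overline A$, and (F2) gives a point lying in every $\overline A$, that is, in no $A$. So $F$ has at least four edges, all on four points.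

If $F$ contains a triangle, choose its three edges $A$, and choose $\overline{A'}$ for every other edge $A'$. Two edges of the triangle intersect. Two 3-sets intersect. And $\overline{A'}\cap A=\emptyset$ would mean $A\subseteq A'$, so $A=A'$. So the chosen sets pairwise intersect; but the three edges of the triangle have no common point, contradicting (F2).

If $F$ contains no triangle: on its four points, the complement of $F$ has at most two edges. If it has at most one edge, or two edges sharing a point, then $F$ contains a triangle (for example $K_4$ without $12,13$ contains the triangle $234$). So the complement consists of two disjoint edges and $F$ is a 4-cycle, with edges $12,23,34,41$ say. Then $\mathbf 1_{12}+\mathbf 1_{34}=\mathbf 1_{23}+\mathbf 1_{41}$, so $\mathbf 1$ and these four functions span a space of dimension at most $4<5$, contradicting (F1).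

So $c_v\ge6$.

**Step 5 (the count).** *We compare the two bounds.* Counting pairs $v\in T$ and using Step 2,
$$6n\le\sum_vc_v=(k-1)t\le(k-1)(n-1)<(k-1)n .$$
Hence $k-1>6$, i.e. $k\ge8$. This proves Theorem 2. $\blacksquare$

## 6. Joining a critical graph to a large clique

We turn to Theorem 1. Let $J$ be $j$-critical and not complete, let $S$ be a complete graph on $s$ vertices, and let $J\vee S$ be their join, where every vertex of $J$ is adjacent to every vertex of $S$. By Lemma 1, applied $s$ times, it is $k$-critical with $k=s+j$. As $J$ contains no $K_j$, the complete $(k-1)$-subgraphs are the sets $S\cup Q$ with $Q$ a complete $(j-1)$-subgraph of $J$. Hence: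

* an edge inside $S$ lies in as many of them as there are sets $Q$ in total;
* a "spoke" $xh$ ($x\in J$, $h\in S$) lies in as many as there are $Q$ containing $x$;
* an edge of $J$ lies in only as many as there are $Q$ containing this edge.

Edges inside $S$ are in good shape and edges of $J$ gain nothing. The natural wish is that every edge of $J$ should *also* be an edge inside a clique playing the role of $S$. It cannot be the clique joined to the same copy of $J$, since a vertex is not adjacent to itself. So we want many copies $J_1,J_2,\dots$ of $J$, each completely joined to its own clique $S_m$, with the edges of each copy sitting inside the cliques of other copies.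

This fails at one precise point. Each $J_m\vee S_m$ has chromatic number $k$ already, so by Fact 1 a $k$-critical graph which contains it has nothing else. With two full copies, the graph is not critical.

So the copies must be *broken*: each $J_m$ loses an edge or two and becomes harmless on its own, and extra edges tie the broken copies together so that all of them jointly form one obstruction. There is a textbook device for this, Hajós's construction: identify a vertex of one critical graph with a vertex of another, delete an edge at this vertex on each side, and join the two other ends of the deleted edges. We shall chain up a huge number $N$ of copies in this way. Then there are enough copies to place the edges of each copy into cliques of *far away* copies, in such a manner that the placements do not interfere.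

The second item of the list is a separate difficulty. With $J=C_5$ and two edges deleted, some vertices lie in only one remaining edge, so spokes at these vertices are not good enough. Therefore we run the construction twice. In the first round we put *vertices* of the chain into the cliques; this yields a critical graph in which every vertex lies in many large complete subgraphs. In the second round, starting from that graph, we put *edges* into the cliques.

## 7. Seeds and the Lifting Proposition

**Definition.** Let $i\in\{0,1\}$. An **$(i,\lambda)$-seed** is $(J;ab,a'b')$, where $J$ is $j$-critical ($j\ge3$), $a,b,a',b'$ are four distinct vertices, $ab,a'b'\in E(J)$, and with $J^-=J-ab-a'b'$: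

* (S1) if $i=0$: $J^-$ contains at least $\lambda$ complete $(j-1)$-subgraphs; if $i=1$: every vertex lies in at least $\lambda$ complete $(j-1)$-subgraphs of $J^-$;
* (S2) there are $(j-1)$-colorings $\varphi_{in}$ of $J-ab$ and $\varphi_{out}$ of $J-a'b'$, each giving $a$ and $a'$ different colors.

By Fact 3, $\varphi_{in}(a)=\varphi_{in}(b)$ and $\varphi_{out}(a')=\varphi_{out}(b')$. Think of $ab$ as the entrance door of $J$ and of $a'b'$ as its exit door. In $\varphi_{in}$ the defect (the mono edge) is at the entrance, in $\varphi_{out}$ it is at the exit. Copies will be chained by identifying the vertex $a'$ of one with the vertex $a$ of the next. The requirement on $a$ and $a'$ in (S2) prevents one color class from running through the whole chain along these identified vertices.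

**Example (the base).** Let $J=C_{2h+1}$ with $h\ge2$ and $2h-1\ge\lambda$, so $j=3$, and let $b,a,a',b'$ be consecutive on the cycle. This is a $(0,\lambda)$-seed: $J^-$ has $2h-1\ge\lambda$ edges, and in (S2) the vertices $a,a'$ are adjacent in both $J-ab$ and $J-a'b'$. For $C_5$ with cyclic order $b,a,a',b',c$, the path $J-a'b'$ is $a',a,b,c,b'$, and $\varphi_{out}$ takes the values $1,2,1,2,1$ along it. The path $J-ab$ is $a,a',b',c,b$, and $\varphi_{in}$ takes the values $1,2,1,2,1$ along it. This is no $(1,\lambda)$-seed for $\lambda\ge2$, since $a$ has only the neighbor $a'$ in $J^-$.

**Lifting Proposition.** Let $(J;ab,a'b')$ be an $(i,\lambda)$-seed, $\nu=|V(J)|\ge5$, $s\ge100\nu^4$, $k=s+j$.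

* (a) If $i=0$, there is a $(1,\lambda)$-seed whose graph is $k$-critical and has order at least $5$ and at most $3(2+3\nu^2)^{16}(\nu+s)$.
* (b) If $i=1$, there is a non-complete $k$-critical graph in which every edge lies in at least $\lambda$ complete $(k-1)$-subgraphs.

**Proof of Theorem 1 from the Proposition.** Given $\lambda$, take a base seed and apply (a) with some admissible $s$. We get a $(1,\lambda)$-seed whose graph is $k_1$-critical, of some order $\nu_1\ge5$. Now apply (b) to it with *every* $s\ge100\nu_1^4$. This gives non-complete $k$-critical graphs with the required property for every $k\ge k_1+100\nu_1^4$, and by Fact 4 they have order greater than $k$.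

For the numerical value take $C_5$, which is a seed for $\lambda=3$, hence also for $\lambda=2$. Here $\nu=5$; take $s=100\cdot5^4=62500$ in the first step, so $k_1=62503$. As $2+3\cdot25=77$ and $77^{16}<1.53\cdot10^{30}$,
$$\nu_1\le3\cdot77^{16}\cdot62505<2.9\cdot10^{35}.$$
Then $100\nu_1^4<100\cdot(2.9\cdot10^{35})^4<7.1\cdot10^{143}$, so $k_1+100\nu_1^4<10^{144}$, and every $k\ge10^{144}$ is covered. $\square$

The remaining sections prove the Proposition. Throughout, $(J;ab,a'b')$ is an $(i,\lambda)$-seed as in the Proposition, and
$$r=k-1=s+j-1,\qquad\beta=\nu^2,\qquad D=2+3\beta,\qquad N=3D^{16}.$$

## 8. A Hajós chain and a high-girth assignment of servers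

**Step 6 (the chain $\mathcal J$).** *We tie $N$ broken copies of $J$ into one graph.* Take copies $J_1,\dots,J_N$ of $J$; the copy of a vertex $v$ in $J_l$ is $v_l$. For $1\le l<N$ identify $a'_l$ with $a_{l+1}$ and call this vertex $z_l$. Delete $a_lb_l$ for all $l\ge2$, and $a'_lb'_l$ for all $l\le N-1$; these are the **deleted edges**. Let $J_l^*$ be what remains of $J_l$, so $J_l^*\supseteq J_l^-$. Only the entrance door of $J_1$ and the exit door of $J_N$ keep their edges. Finally add the **link edges** $f_l=b'_lb_{l+1}$ for $1\le l<N$.

We also write $J_l$ for the vertex set of the copy. Then $J_l\cap J_{l+1}=\{z_l\}$, and $J_l\cap J_{l'}=\emptyset$ if $|l-l'|\ge2$. The **levels** of a vertex $u$ of $\mathcal J$ are the $l$ with $u\in J_l$. A vertex $z_l$ has the two levels $l,l+1$, every other vertex has one level. In particular $b_l$ and $b'_l$ have the single level $l$. Each vertex lies on at most one link edge.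

Example: for $J=C_5$ with cyclic order $b,a,a',b',c$, each middle copy keeps the edge $aa'$ and the path $b\,c\,b'$. The edges $aa'$ line up to a path $z_1z_2\cdots z_{N-1}$, the paths $b_lc_lb'_l$ are joined by the links to a second path, and the two end copies close up both ends. So $\mathcal J$ is a cycle of length $4N+1$, again an odd cycle.

**Step 7 (items).** *We name the things that will be put into cliques.* If $i=0$, the **items** are the vertices of $\mathcal J$, regarded as one-element sets. If $i=1$, the items are the edges of $\mathcal J$, regarded as two-element sets. The **home** $l(I)$ of an item $I$ is: for a vertex, its smallest level; for an edge of $J_l^*$, the number $l$; for the link edge $f_l$, the number $l$. In all cases: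
$$\text{if }u\in I,\text{ then }l(I)\text{ or }l(I)+1\text{ is a level of }u.\tag{4}$$
(The value $l(I)+1$ is needed for the end $b_{l+1}$ of $f_l$.) Each $l$ is the home of at most $\beta$ items: at most $\nu$ if $i=0$ and at most $\binom\nu2+1\le\nu^2$ if $i=1$.

**Step 8 (servers).** *To each item $I$ we assign the number $m(I)\in\{1,\dots,N\}$ of the copy whose clique will contain it.* Let us first see that the choice needs care. Take $i=0$, and suppose $b'_1$ were put into the clique $S_2$. As $S_2$ will be joined to $J_2\ni a_2=a'_1$, the deleted edge $a'_1b'_1$ is back in the graph. Then $J_1$ is a full copy of $J$ joined to $S_1$, and we are stuck as in Section 6. Servers must be far from homes, and also combinations of several assignments must not lead back on short routes. We encode this in a graph.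

Let $H$ be the graph on $\{1,\dots,N\}$ with **path edges** $\{l,l+1\}$ and one **item edge** $\{l(I),m(I)\}$ for each item $I$. We require:

* all these edges, over all path edges and all items, are distinct and are not loops;
* $H$ has girth at least $17$;
* each $m$ serves at most $2\beta$ items.

Such servers exist, by a greedy choice. Start with the path, which has no cycle, and treat the items one by one. For $I$ choose $m(I)$ at distance at least $16$ from $l(I)$ in the current graph, among the vertices which so far serve fewer than $2\beta$ items. Then the new edge is no loop, is new, and every cycle through it has length at least $17$. We check that a choice exists. All degrees are at most $2+\beta+2\beta=D$ at any time: two path edges, at most $\beta$ items at home, at most $2\beta$ items served. So at most $\sum_{p=0}^{15}D^p<D^{16}$ vertices are at distance at most $15$ from $l(I)$. There are at most $\beta N$ items, so at most $\beta N/(2\beta)=N/2$ vertices are already serving $2\beta$ items. Since $N/2>D^{16}$, fewer than $N$ vertices are excluded.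

**Parity principle.** *A closed walk in $H$ of length at most $16$ traverses every edge an even number of times.* Consider the edges traversed an odd number of times. At each vertex the walk arrives as often as it leaves, so these edges form a graph with all degrees even. If it is non-empty it contains a cycle, of length at most $16$, contradicting the girth.

We use it in this form. *Suppose a closed walk of length at most $16$ consists of path edges and of traversals of item edges, and list the items whose edges are traversed. Then each item occurs in the list an even number of times.* For distinct items have distinct edges, all different from path edges. A list with an item occurring exactly once is therefore contradictory.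

## 9. The graph $G$ and the bound $\chi(G)\ge k$

**Step 9 (definition of $G$).** *We attach the cliques.* Let $R_m$ be the union of the items served by $m$, so $|R_m|\le2\cdot2\beta=4\nu^2<s$. Add a set $P_m$ of new **private** vertices, with the sets $P_m$ disjoint for different $m$, such that $S_m=R_m\cup P_m$ has exactly $s$ elements. We have
$$R_m\cap J_m=\emptyset.\tag{5}$$
Indeed, let $u\in I$, $m(I)=m$, and $u\in J_m$. Then $m$ is a level of $u$, and so is $l(I)$ or $l(I)+1$ by (4); levels of one vertex differ by at most $1$, so $|m-l(I)|\le2$. Going from $l(I)$ to $m$ along path edges and back along the edge of $I$ gives a closed walk of length at most $3$ that uses an item edge once, against the parity principle.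

So $S_m\cap J_m=\emptyset$, and we can define
$$G=\mathcal J\ \cup\ \bigcup_m\bigl(\text{complete graph on }S_m\ \cup\ \text{all edges between }S_m\text{ and }J_m\bigr),\qquad V_m=J_m\cup S_m .$$
Each $V_m$ induces a connected graph and $z_m\in V_m\cap V_{m+1}$, so $G$ is connected. Private sets are non-empty since $|R_m|<s$, and vertices of $P_1$ and $P_2$ are not adjacent, so $G$ is not complete. Its order is at most $N(\nu+s)$.

Every edge of $G$ is a link edge or **belongs to a copy $m$**, which means: it is an edge of $J_m^*$, or a **spoke** (between $J_m$ and $S_m$), or a **hub edge** (inside $S_m$). An edge may be of several of these kinds. This is intended: for $i=1$ every edge of $\mathcal J$ is an item and hence a hub edge.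

**Step 10 ($G$ is not $r$-colorable).** *We show that the broken copies still obstruct jointly.* Suppose $g$ is an $r$-coloring of $G$. The clique $S_m$ uses $s$ colors and is completely joined to $J_m$, so $J_m$ uses at most $r-s=j-1$ colors. As $\chi(J)=j$, some edge of the full copy $J_m$ is mono, and it must be a deleted edge.

For $m=1$ the only deleted edge is the exit door, so $g(a'_1)=g(b'_1)$. Suppose $g(a'_l)=g(b'_l)$ for some $l<N$. Because of the link edge $f_l=b'_lb_{l+1}$,
$$g(b_{l+1})\ne g(b'_l)=g(a'_l)=g(a_{l+1}),$$
so the entrance door $a_{l+1}b_{l+1}$ is not mono. Hence, if $l+1<N$, the exit door $a'_{l+1}b'_{l+1}$ is mono and we continue. If $l+1=N$, the entrance door was the only deleted edge of $J_N$, a contradiction. So $\chi(G)\ge r+1=k$.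

## 10. Partitions of the pieces $V_m$ when an edge is removed

Let $e$ be any edge of $G$. We must $r$-color $G-e$. The plan reverses the domino argument of Step 10: to the left of the place where $e$ sits all defects are at the exit doors, to the right they are at the entrance doors, and at the place of $e$ the deletion of $e$ gives the relief that is needed. We first describe, for each $V_m$ separately, only which vertices shall have equal colors. Then we glue these partitions, show that gluing creates no unwanted equalities, and only then choose colors.

**Step 11 (the partitions $\Pi_m$).** *For every $m$ we define a partition $\Pi_m$ of $V_m$.* The **out-pattern** and **in-pattern** on $J_m$ are the partitions into the color classes of $\varphi_{out}$ and $\varphi_{in}$.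

* **Case A:** $e\in E(J_q^*)$ for some $q$. On $J_q$ use the classes of a $(j-1)$-coloring of $J-e$; among the edges of $J$ only $e$ is mono. Use the out-pattern on $J_m$ for $m<q$ and the in-pattern for $m>q$. The vertices of $S_m$ are singleton classes, except that if $e$ is an item served by $m$, its two ends (which lie in $R_m$) form one class of $\Pi_m$.
* **Case B:** $e=f_q$ is a link edge. Out-pattern for $m\le q$, in-pattern for $m\ge q+1$; $S_m$ as in Case A.
* **Case C:** not A or B, and $e=xh$ is a spoke, $x\in J_q$, $h\in S_q$. On $J_q$ use $\{x\}$ and the classes of a $(j-1)$-coloring of $J_q-x$, for the full copy of $J$ including deleted edges (it exists by Fact 1). Then merge $\{x\}$ and $\{h\}$ into one class $\{x,h\}$. Out-pattern for $m<q$, in-pattern for $m>q$. All other vertices of all $S_m$ are singletons.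
* **Case D:** not A, B or C, and $e=hh'$ is a hub edge, $h,h'\in S_q$. On $J_q$ use the classes of a $j$-coloring of $J$, and make $\{h,h'\}$ one class. The other copies are as in Case C, and all other vertices of all $S_m$ are singletons.

Notice that the out-pattern is used only for copies with $m<N$ and the in-pattern only for copies with $m>1$.

**Step 12 (three properties).** *We record what the partitions achieve locally.*

**(i)** *$\Pi_m$ has at most $r=s+j-1$ classes.* In Cases A and B, and for $m\ne q$ in Cases C and D, there are at most $(j-1)+s$. For $\Pi_q$ in Case C there are at most $(j-1)+1+(s-1)$: the classes on $J_q-x$, the class $\{x,h\}$, and the rest of $S_q$. For $\Pi_q$ in Case D there are at most $j+1+(s-2)$.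

**(ii)** *An edge belonging to copy $m$, other than $e$, has its ends in different classes of $\Pi_m$.* For an edge of $J_m^*$: in the out-pattern only $a'_mb'_m$ is mono, and it was deleted since $m<N$; in the in-pattern only $a_mb_m$ is mono, and it was deleted since $m>1$; on $J_q$ in Case A only $e$ is mono; on $J_q$ in Cases C and D no edge of $J$ lies in a class. Spokes and hub edges of copy $m$ join different classes, except where two classes or two singletons were merged, and then the edge is $e$.

**(iii)** *For each link edge $f_l\ne e$, one of two alternatives holds. First: $a'_l,b'_l$ lie in the same class of $\Pi_l$, and $a_{l+1},b_{l+1}$ lie in different classes of $\Pi_{l+1}$. Second: $a_{l+1},b_{l+1}$ lie in the same class of $\Pi_{l+1}$, and $a'_l,b'_l$ lie in different classes of $\Pi_l$.*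

Let $l<q$. Copy $l$ has the out-pattern, so $a'_l,b'_l$ are in one class. And $\Pi_{l+1}$ separates $a_{l+1},b_{l+1}$: if copy $l+1$ has the out-pattern, because $\varphi_{out}$ colors $J-a'b'\ni ab$ properly. Otherwise $l+1=q$ and we are in Case A, C or D. In Cases C and D the partition of $J_q$ separates the ends of every edge of the full copy. In Case A it separates the ends of every edge other than $e$, and $e\ne a_qb_q$ because $q\ge2$, so $a_qb_q$ is a deleted edge while $e\in E(J_q^*)$. This is the first alternative.

Let $l\ge q$, and in Case B $l>q$ (as $f_q=e$). Copy $l+1$ has the in-pattern, so $a_{l+1},b_{l+1}$ are in one class. And $\Pi_l$ separates $a'_l,b'_l$: if copy $l$ has the in-pattern, because $\varphi_{in}$ colors $J-ab\ni a'b'$ properly; if $l=q$ in Cases A, C, D, as before, where in Case A $a'_qb'_q$ is a deleted edge since $q=l<N$. This is the second alternative.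

## 11. Gluing along the chain

**Step 13 (the relation $\approx_0$).** *We glue the partitions along the identified vertices $z_l$ only, and show that nothing goes wrong inside the chain.* Let $\approx_0$ be the equivalence relation on $V(G)$ generated by all the partitions $\Pi_m|_{J_m}$, i.e. by "$u,w\in J_m$ lie in the same class of $\Pi_m$", over all $m$. In Case C, $\{x\}$ is a class of $\Pi_q|_{J_q}$. Write $[u]_0$ for the class of $u$. Private vertices lie in no $J_m$, so they are $\approx_0$-singletons.

Let $\Gamma$ be the graph whose nodes are the pairs $(l,X)$ with $X$ a class of $\Pi_l|_{J_l}$. For each $l<N$ it has one edge, joining the node of level $l$ that contains $z_l$ to the node of level $l+1$ that contains $z_l$. There is exactly one edge between levels $l$ and $l+1$, and there are no others. A simple path in $\Gamma$ that starts and ends on the same level crosses between levels $l$ and $l+1$ an even number of times, for each $l$; as it can use the only edge there at most once, it crosses zero times. So it has no edge. Hence each component of $\Gamma$ has at most one node on each level, and it is a path running through consecutive levels.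

The $\approx_0$-classes that meet $V(\mathcal J)$ are exactly the unions of the nodes of a component: two nodes containing a common vertex are equal or joined, and joined nodes share a vertex. Since a component has at most one node on level $m$,
$$\approx_0\text{ restricted to }J_m\text{ equals }\Pi_m|_{J_m}.\tag{6}$$

How long can a component be? If it passes through level $p$ from $p-1$ to $p+1$, then its node on level $p$ contains both $z_{p-1}=a_p$ and $z_p=a'_p$. By (S2) this does not happen for in- and out-patterns. So it happens only for $p=q$, and only in Cases A, C, D. Consequently:
$$\text{every }\approx_0\text{-class meeting }V(\mathcal J)\text{ lies in }J_{p-1}\cup J_p\cup J_{p+1}\text{ for some }p,\tag{7}$$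
with $J_0=J_{N+1}=\emptyset$, and has at most $3\nu$ vertices; in Case B it lies in two consecutive copies.

**Step 14 (equivalent vertices are close).** *We translate (7) into distances, in order to apply the parity principle.* Let $u\approx_0w$ with $u,w\in V(\mathcal J)$, and let $l,l'$ be levels of $u,w$. Each of $u,w$ has some level among three consecutive ones, and any two levels of one vertex differ by at most $1$, so
$$|l-l'|\le1+2+1=4.\tag{8}$$
If moreover $u\in I$ and $w\in I'$ for items $I,I'$, then by (4) the numbers $l(I)$ and $l(I')$ are levels of $u$ and $w$, or smaller by one. Hence
$$|l(I)-l'|\le5\ \text{ for every level }l'\text{ of }w,\qquad|l(I)-l(I')|\le5.\tag{9}$$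

**Step 15 (coincidences inside one $V_m$).** *We show that $\approx_0$ identifies no two vertices of a piece $V_m$ beyond what $\Pi_m$ does. This is where the girth of $H$ is used first.*

**Claim 1.** Let $u\ne w$ in $V_m$ with $u\approx_0w$. Then either $u,w\in J_m$ are in the same class of $\Pi_m$; or we are in Case A or B, $\{u,w\}$ is the set of ends of $e$, and $e$ is an item served by $m$ (so $u,w\in R_m$).

*Proof.* Private vertices are $\approx_0$-singletons, so $u,w\in V(\mathcal J)$, and each of them is in $J_m$ or in $R_m$. If both are in $J_m$, use (6).

Let $u\in J_m$ and $w\in R_m$, say $w\in I$ with $m(I)=m$. By (9), $|m-l(I)|\le5$. Path edges from $l(I)$ to $m$ and then the edge of $I$ form a closed walk of length at most $6$ using one item edge once, a contradiction.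

Let $u,w\in R_m$, with $u\in I$, $w\in I'$, both served by $m$. If $I\ne I'$, then $|l(I)-l(I')|\le5$ by (9), and the walk $m\to l(I)\to\dots\to l(I')\to m$ is closed, has length at most $7$, and uses two distinct item edges once each, a contradiction. So $I=I'\supseteq\{u,w\}$. Hence $i=1$ and $I=uw$ is an edge of $\mathcal J$. Suppose $I\ne e$.

If $I\in E(J_l^*)$, then $u,w$ are in different classes of $\Pi_l$ by (ii), so $u\not\approx_0w$ by (6), a contradiction. If $I=f_l$, use (iii) and (6): in the first alternative $b'_l\approx_0a'_l=a_{l+1}\not\approx_0b_{l+1}$, and in the second $b_{l+1}\approx_0a_{l+1}=a'_l\not\approx_0b'_l$. So again $u\not\approx_0w$, a contradiction.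

Hence $I=e$. So $e\in E(\mathcal J)$, which means Case A or B, and $e$ is an item served by $m$. $\square$

## 12. Gluing through the hubs

Let $\approx$ be the equivalence relation on $V(G)$ generated by all the partitions $\Pi_m$ of the $V_m$; write $[u]$ for its classes. Compared with $\approx_0$, the new identifications are those of the two-element sets merged in Step 11.

In Case A the ends of $e$ are already $\approx_0$-equivalent, since $e$ is mono in a $(j-1)$-coloring of $J-e$ (Fact 3). In Case B too: $b'_q\approx_0a'_q=a_{q+1}\approx_0b_{q+1}$, by the out-pattern on $J_q$ and the in-pattern on $J_{q+1}$. So $\approx\,=\,\approx_0$ in Cases A and B. In Cases C and D, $\approx$ arises from $\approx_0$ by merging the $\approx_0$-classes of the two ends of $e$.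

**Step 16 (no unwanted equalities in $V_m$).** *We show that each $V_m$ sees exactly its own partition. This is the heart of the proof.*

**Claim 2.** For every $m$, the relation $\approx$ restricted to $V_m$ equals $\Pi_m$.

*Proof.* Vertices in one class of $\Pi_m$ are $\approx$-equivalent by definition. For the converse in Cases A and B, let $u\ne w$ in $V_m$ be $\approx$-equivalent, hence $\approx_0$-equivalent. By Claim 1, they are in the same class of $\Pi_m$; if they are the ends of an item $e$ served by $m$, by the definition of $\Pi_m$.

*Case C.* Here Claim 1 says that two distinct $\approx_0$-equivalent vertices of some $V_{m'}$ both lie in $J_{m'}$ and in the same class of $\Pi_{m'}$. In particular, the only vertex of $V_q$ that is $\approx_0$-equivalent to $x$ is $x$ itself, because $\{x\}$ is a class of $\Pi_q|_{J_q}$. Two $\approx$-equivalent vertices of $V_m$ are $\approx_0$-equivalent, or one is in $[x]_0$ and the other in $[h]_0$. As $\{x,h\}$ is a class of $\Pi_q$, it suffices to show: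

> if $u\in[x]_0$, $w\in[h]_0$ and $u,w\in V_m$, then $m=q$, $u=x$, $w=h$.

If $h$ is private, then $w=h\in P_q$, so $m=q$; then $u\in V_q$, $u\approx_0x$, so $u=x$.

Otherwise $h\in I$ for an item $I$ with $m(I)=q$. Since $x,h\in V(\mathcal J)$, also $u,w\in V(\mathcal J)$, so each of $u,w$ lies in $J_m$ or in $R_m$.

* If $u\in J_m$, then $|m-q|\le4$ by (8), as $x$ has level $q$. Otherwise $u\in I_u$ for an item with $m(I_u)=m$, and $|l(I_u)-q|\le5$ by (9).
* If $w\in J_m$, then $|m-l(I)|\le5$ by (9). Otherwise $w\in I_w$ for an item with $m(I_w)=m$, and $|l(I_w)-l(I)|\le5$ by (9).

Form a closed walk. Go from $q$ by path edges to $l(I_u)$ and by the edge of $I_u$ to $m$ (directly by path edges to $m$ if $u\in J_m$). Go from $m$ by the edge of $I_w$ to $l(I_w)$ and by path edges to $l(I)$ (directly by path edges if $w\in J_m$). Finally return by the edge of $I$ to $q$. The length is at most $5+1+1+5+1=13$. The list of items traversed consists of $I$, and of $I_u$ and $I_w$ as far as they occur. By the parity principle every item occurs an even number of times, so exactly one of $I_u,I_w$ occurs, and it equals $I$. Hence $m=m(I)=q$.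

If $I_u$ occurs, then $u\in R_q$, while $x\in J_q$; so $u\ne x$ by (5), and $u\approx_0x$ with both in $V_q$, which is impossible as noted. So $I_w$ occurs, $w\in R_q$, and $u\in J_q$. Now $w,h\in R_q$ are $\approx_0$-equivalent and not in $J_q$, so $w=h$ by Claim 1. And $u\in V_q$, $u\approx_0x$ gives $u=x$.

*Case D.* Again Claim 1 says that distinct $\approx_0$-equivalent vertices of a $V_{m'}$ lie in $J_{m'}$ and in the same class of $\Pi_{m'}$. As $h,h'\in S_q$ are not in $J_q$, no vertex of $V_q$ other than $h$ is $\approx_0$-equivalent to $h$, and likewise for $h'$. As $\{h,h'\}$ is a class of $\Pi_q$, it suffices to show: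

> if $u\in[h]_0$, $w\in[h']_0$ and $u,w\in V_m$, then $m=q$, $u=h$, $w=h'$.

If $h$ or $h'$ is private, then $u=h$ or $w=h'$ is a private vertex of $P_q$ in $V_m$, so $m=q$, and the preceding remark gives $u=h$, $w=h'$.

Otherwise $h\in I$, $h'\in I'$ for items served by $q$. We have $I\ne I'$: otherwise $i=1$ and $e=hh'=I$ would be an edge of $\mathcal J$, which is Case A or B. As before, $u,w\in V(\mathcal J)$. If $u\in J_m$, then $|l(I)-m|\le5$; otherwise choose an item $I_u\ni u$ served by $m$, and $|l(I)-l(I_u)|\le5$; both by (9). Treat $w$, $I'$, $I_w$ likewise. The closed walk
$$q\to l(I)\to\cdots\to m\to\cdots\to l(I')\to q,$$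
passing through $l(I_u)$ just before $m$ and through $l(I_w)$ just after $m$ if these occur, has length at most $1+5+1+1+5+1=14$. Its list of items is $I,I'$, and $I_u,I_w$ as far as they occur. Since $I\ne I'$, the parity principle forces both $I_u$ and $I_w$ to occur, with $\{I_u,I_w\}=\{I,I'\}$. So $m=q$, and then $u=h$, $w=h'$ by the remark. $\square$

**Step 17 (link edges).** *We check the edges that belong to no copy.* For each link edge $f_l\ne e$,
$$\text{the ends of }f_l\text{ are not }\approx\text{-equivalent.}\tag{10}$$
Use (iii) and Claim 2. In the first alternative $b'_l\approx a'_l=a_{l+1}\not\approx b_{l+1}$; in the second $b_{l+1}\approx a_{l+1}=a'_l\not\approx b'_l$.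

## 13. Coloring the glued classes with $r$ colors

**Step 18 ($G-e$ is $r$-colorable).** *We now choose actual colors, greedily.* Say that two distinct $\approx$-classes **conflict** if they meet a common $V_m$, or if they contain the two ends of a link edge $f_l\ne e$. We color the $\approx$-classes with $r$ colors so that conflicting classes get different colors, and then give every vertex the color of its class.

This suffices. An edge other than $e$ that belongs to a copy $m$ has its ends in different classes of $\Pi_m$ by (ii), hence in different $\approx$-classes by Claim 2, and these both meet $V_m$. A link edge other than $e$ joins different classes by (10), and they conflict.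

Call a class **private** if it contains no vertex of $\mathcal J$. Private vertices are $\approx_0$-singletons, so a private class is a single private vertex, or $\{h,h'\}$ in Case D with $h,h'\in P_q$. In any case it lies in a single $P_m$.

*Non-private classes are colored first.* Such a class has at most $6\nu$ vertices in $\mathcal J$, since it consists of at most two $\approx_0$-classes. If it contains a private vertex, we are in Case C or D, this vertex is an end of $e$ lying in $P_q$, and the other end of $e$ is a vertex of $\mathcal J$ in $V_q$ belonging to the same class. Since a vertex of $P_q$ lies in no $V_m$ other than $V_q$, we conclude: *every $V_m$ met by a non-private class is met by it in a vertex of $\mathcal J$.*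

A vertex of $\mathcal J$ lies in $V_m$ for at most $2+2\nu$ values of $m$: it has at most two levels, and it lies in at most $2\nu$ items (one if $i=0$; at most $2(\nu-1)$ edges of the $J_l^*$ and at most one link edge, with $z_l$ on no link edge, if $i=1$). Further $|V_m\cap V(\mathcal J)|=|J_m|+|R_m|\le\nu+4\nu^2$, and each vertex of $\mathcal J$ is on at most one link edge. So the number of other non-private classes in conflict with a given one, even allowing one additional conflict which we shall want in Step 20, is at most
$$6\nu(2\nu+2)(\nu+4\nu^2)+6\nu+1=48\nu^4+60\nu^3+12\nu^2+6\nu+1<100\nu^4\le s\le r .$$
(For $\nu\ge5$ we have $60\nu^3\le12\nu^4$, and the last three terms together are less than $\nu^4$.) So the non-private classes can be colored greedily with $r$ colors. Here it matters that $s$ is large compared with $\nu^4$, while the number of conflicts does not depend on $s$.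

*Private classes are colored afterwards.* A private class in $P_m$ conflicts only with classes that meet $V_m$, since private vertices are on no link edge. By Claim 2 and (i), at most $r$ classes meet $V_m$, so at most $r-1$ others. A color is free.

So $G-e$ is $r$-colorable for every edge $e$. Hence $\chi(G)\le r+1=k$; with Step 10, $\chi(G)=k$. As $G$ is connected, **$G$ is $k$-critical**, and it is not complete.

## 14. Counting the complete $(k-1)$-subgraphs of $G$

If $Q$ is a complete $(j-1)$-subgraph of $J_m^-$, then
$$S_m\cup Q\ \text{ spans a complete subgraph of }G\text{ on }s+j-1=k-1\text{ vertices.}\tag{11}$$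
Different $Q$ give different subgraphs.

**Step 19 (part (b) of the Proposition).** *Here $i=1$ and the items are the edges of $\mathcal J$; we check every edge of $G$.* A hub edge of copy $m$ lies in all subgraphs (11) for this $m$, and there are at least $\lambda$ of them by (S1). A spoke $xh$ of copy $m$ with $x\in J_m$ lies in those with $x\in Q$; there are at least $\lambda$ of them, again by (S1). Every edge of $\mathcal J$, including the link edges, is an item, hence contained in some $R_m\subseteq S_m$, hence it is also a hub edge. So every edge of $G$ lies in at least $\lambda$ complete $(k-1)$-subgraphs. As $G$ is $k$-critical and not complete, (b) is proved.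

**Step 20 (part (a) of the Proposition).** *Here $i=0$ and the items are the vertices of $\mathcal J$; we find two doors in $G$ that make it a $(1,\lambda)$-seed.* Choose $p,p'$ with $1\le p$ and $p+3\le p'<N$, and take two link edges as doors:
$$AB=f_p,\quad A=b'_p,\ B=b_{p+1};\qquad A'B'=f_{p'},\quad A'=b'_{p'},\ B'=b_{p'+1}.$$
The four vertices are distinct. The graph $G$ is $k$-critical, $k\ge3$, of order greater than $k\ge5$ and at most $N(\nu+s)=3(2+3\nu^2)^{16}(\nu+s)$. It remains to verify (S1) for $i=1$ and (S2).

*(S1).* We claim that no $V_m$ contains both ends $b'_l,b_{l+1}$ of a link edge. These vertices have the single levels $l$ and $l+1$, which are also their homes, and they are not both in one $J_m$. Suppose one is in $J_m$ and the other in $R_m$. Then $m$ is the level of the first, and the item edge of the second joins its level to $m$, so it equals the path edge $\{l,l+1\}$, a contradiction. Suppose both are in $R_m$. Then $\{l,m\}$ and $\{l+1,m\}$ are item edges, and $l,l+1,m$ form a triangle in $H$, a contradiction. This proves the claim.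

The subgraphs (11) have their vertex sets inside $V_m$. So deleting $AB$ and $A'B'$ destroys none of them. Every vertex of $G$ lies in some $S_m$: private vertices by definition, vertices of $\mathcal J$ because they are items. So it lies in all the subgraphs (11) for this $m$, of which there are at least $\lambda$ by (S1) for the given $(0,\lambda)$-seed. Thus every vertex lies in at least $\lambda$ complete $(k-1)$-subgraphs of $G-AB-A'B'$.

*(S2).* We need $(k-1)$-colorings of $G-AB$ and of $G-A'B'$, each giving $A$ and $A'$ different colors. Use the colorings of Step 18 for $e=f_p$ and for $e=f_{p'}$; both are Case B. In Case B, $\approx\,=\,\approx_0$, and by (7) the classes meeting $V(\mathcal J)$ lie in two consecutive copies. The vertices $A$ and $A'$ have the single levels $p$ and $p'\ge p+3$, so $A\not\approx A'$. Declare $[A]$ and $[A']$ to be in conflict. These are non-private classes, and each gets at most one additional conflict, which the count in Step 18 allows. So $[A]$ and $[A']$ receive different colors.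

Hence $(G;AB,A'B')$ is a $(1,\lambda)$-seed. This proves the Lifting Proposition, and with Section 7 it proves Theorem 1. $\blacksquare$
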